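# Regularity of the fibers of a generic projection

## 1. Projections, regularity, integral closure, divisors over a point, truncated arcs

We work over $\mathbf C$, and "point" means closed point. We begin with the notions we need, each with an example. The example $I=(x^2,y^2)$ returns several times.

**Definition (generic projection and its fibers).** Let $X\subseteq\mathbf P^r$ be a smooth projective variety of dimension $n$, let $c\ge1$ with $n+c\le r$, and put $s=r-n-c$. A generic linear projection $\pi:X\to\mathbf P^{n+c}$ is the restriction to $X$ of the linear projection from a generic $(s-1)$-plane $\Lambda\subseteq\mathbf P^r$. If $s=0$, then $\Lambda=\emptyset$ and $\pi$ is the identity. A generic $\Lambda$ misses $X$, because $n+(s-1)=r-c-1<r$, and then $\pi$ is a finite morphism. For $y\in\mathbf P^{n+c}$ let $L_y$ be the $s$-plane spanned by $\Lambda$ and a point mapping to $y$. The scheme-theoretic fiber is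
$$X_y=\pi^{-1}(y)=X\cap(L_y\setminus\Lambda)=X\cap L_y ,$$
a finite subscheme of $\mathbf P^r$. Here $L_y\setminus\Lambda\cong\mathbf A^s$.

*Example.* Let $X\subset\mathbf P^3$ be the twisted cubic and $\Lambda$ a point off $X$, so $n=c=s=1$. The fibers are the schemes $X\cap L$, with $L$ a line through $\Lambda$. As $X$ is cut out by quadrics and contains no line, every fiber has length at most $2$.

**Definition (regularity).** For a finite subscheme $Z\subseteq\mathbf P^r$, $\operatorname{reg}(Z)$ is the least $m$ such that $H^i(\mathbf P^r,\mathcal I_Z(m-i))=0$ for all $i>0$.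

Let $Z\ne\emptyset$ and $r\ge2$. If $m\le0$, then $H^0(\mathcal O_{\mathbf P^r}(m-1))=0$, so $H^0(\mathcal O_Z(m-1))\neq0$ injects into $H^1(\mathcal I_Z(m-1))$, and $m$ is not allowed. If $m\ge1$, then for $i\ge2$ the group $H^i(\mathcal I_Z(m-i))=H^i(\mathcal O_{\mathbf P^r}(m-i))$ vanishes, and so does $H^1(\mathcal O_{\mathbf P^r}(m-1))$. Hence, for $m\ge1$,
$$\operatorname{reg}(Z)\le m\iff H^0(\mathbf P^r,\mathcal O(m-1))\to H^0(\mathcal O_Z(m-1))\ \text{is surjective}. \tag{1}$$
Surjectivity passes from one degree to the next: multiply by a linear form vanishing at no point of $Z$.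

*Examples.* Since $H^0(\mathbf P^r,\mathcal O)=\mathbf C$, we have $\operatorname{reg}(Z)=1$ exactly when $Z$ is one reduced point. Three non-collinear points have regularity $2$: constants do not separate them, linear forms do. A scheme $Z$ of length $d$ on a line has regularity exactly $d$. Indeed forms on $\mathbf P^r$ of degree $k$ act on $Z$ through the forms of degree $k$ on the line. For $k=d-2$ these have dimension $d-1<d$. For $k=d-1$ they have dimension $d$ and none but $0$ is divisible by the degree-$d$ equation of $Z$, so they map onto $H^0(\mathcal O_Z(d-1))$.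

**Definition (the order $\ell_p$).** For $p\in Y=X_y$ let $R_p=\mathcal O_{X,p}$ with maximal ideal $\mathfrak m_p$, and let $I_p\subseteq\mathfrak m_p$ be the $\mathfrak m_p$-primary ideal of $Y$ at $p$. Put $\ell_p=\min\{k:\mathfrak m_p^k\subseteq I_p\}\ge1$.

*Example.* Let $I=(x^2,y^2)$ in $\mathbf C[x,y]_{(x,y)}$. Then $xy\notin I$, and every cubic monomial lies in $I$, so $\ell=3$. The length of $R/I$ is $4$.

**Definition (integral closure, and $\lambda$).** The integral closure $\overline I$ of an ideal $I\subseteq R$ is the ideal of those $f$ with $f^k+a_1f^{k-1}+\dots+a_k=0$ for some $k\ge 1$ and some $a_i\in I^i$. For a fiber $Y$ put $\lambda(Y)=\sum_{p\in Y}\dim_{\mathbf C}R_p/\overline{I_p}$, and $\lambda(\emptyset)=0$.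

*Example.* For $I=(x^2,y^2)$ we have $(xy)^2-x^2y^2=0$ with $x^2y^2\in I^2$, so $xy\in\overline I$ and $\mathfrak m^2\subseteq\overline I$. Conversely, if $f$ has order $e\le1$ at the origin, then each $a_if^{k-i}$ has order at least $2i+(k-i)e>ke$, while $f^k$ has order $ke$, so no equation is possible. Thus $\overline I=\mathfrak m^2$ and $\dim R/\overline I=3$.

**Definition (divisor over a point).** Let $R=\mathcal O_{X,p}$. A divisor over $p$ is a prime divisor $E$ on a smooth $X'$ with a proper birational $\mu:X'\to X_0$, where $X_0$ is a neighborhood of $p$ in $X$ and $\mu(E)=\{p\}$. It gives $v=\operatorname{ord}_E$, the order of vanishing along $E$ (with $v(0)=\infty$), and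
$$A(v)=1+\operatorname{ord}_E(K_{X'/X_0}),\qquad \mathfrak a_q(v)=\{f\in R:v(f)\ge q\},\qquad v(I)=\min_{f\in I}v(f).$$
Since $\mu(E)=\{p\}$, we have $v(f)>0$ if and only if $f\in\mathfrak m$. So $v(\mathfrak m)\ge1$, $\mathfrak m^q\subseteq\mathfrak a_q(v)$, and $\dim R/\mathfrak a_q(v)<\infty$.

*Example.* For the blow-up of a point in dimension $n$, $v$ is the usual order, $\mathfrak a_q(v)=\mathfrak m^q$, $K=(n-1)E$ and $A(v)=n$. For $n=2$, put $y=xy'$ and then blow up $x=y'=0$, so $y'=xy''$. For the second exceptional divisor $\{x=0\}$ we get $v(x)=1$, $v(y)=2$. From $dx\wedge dy=x\,dx\wedge dy'=x^2\,dx\wedge dy''$ we get $A(v)=3$.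

A **log resolution** of an ideal $\mathfrak a$ on $X_0$ is a projective birational $\mu:X'\to X_0$ with $X'$ smooth, $\mathfrak a\mathcal O_{X'}=\mathcal O(-F)$, and $F$ together with the exceptional locus supported on a divisor with simple normal crossings. By Hironaka's theorem it exists and can be chosen to be an isomorphism off the cosupport of $\mathfrak a$. We use one standard fact about integral closures. Let $\mu:X'\to X_0$ be proper birational, with $X'$ normal, $X_0$ smooth and $I\mathcal O_{X'}=\mathcal O(-F)$ invertible. Then
$$\mu_*\mathcal O_{X'}(-F)=\overline I. \tag{2}$$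
For the normalized blow-up of $I$ this is in Lazarsfeld, *Positivity in Algebraic Geometry II*, §9.6.A. In general $\mu$ factors through the normalized blow-up by a proper birational $\rho$ with $\rho_*\mathcal O=\mathcal O$, and the projection formula gives (2).

*Example.* The blow-up of the origin is a log resolution of $(x^2,y^2)$: in the chart $y=xy'$ the ideal becomes $(x^2,x^2y'^2)=(x^2)$, and the other chart is symmetric. So $F=2E$, and (2) gives $\overline I=\mu_*\mathcal O(-2E)=\mathfrak m^2$ again.

**Definition (truncated arcs and $A_W$).** For $\tau=(q_1,\dots,q_M)$ with $M\ge1$ and $q_i\ge1$, let $W_\tau=\bigsqcup_{i=1}^M\operatorname{Spec}\mathbf C[t]/t^{q_i}$. The scheme $\operatorname{Mor}(W_\tau,X)$ of morphisms $W_\tau\to X$ is a product of jet schemes of $X$, hence of finite type. If $\varphi:W\to L\setminus\Lambda\cong\mathbf A^s$ is a morphism, let $A_W\subseteq\mathcal O_W$ be the image of $\mathcal O(L\setminus\Lambda)\to\mathcal O_W$. Here $\mathcal O_W$ stands for its ring of global sections.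

*Example.* $\operatorname{Mor}(\operatorname{Spec}\mathbf C[t]/t^2,X)$ is the total space of $T_X$. Let $W$ be two copies of $\operatorname{Spec}\mathbf C[t]/t^2$, mapped to $\mathbf A^2$ by $(t,0)$ and $(0,t)$. Then $x\mapsto(t,0)$, $y\mapsto(0,t)$, and $A_W$ has basis $1,(t,0),(0,t)$. So $\dim A_W=3$ although $\dim\mathcal O_W=4$. The kernel of $\mathbf C[x,y]\to\mathcal O_W$ is $\mathfrak m^2$, which is exactly $\overline{(x^2,y^2)}$.

## 2. The conjectured bound $n/c+1$

How complicated can the worst fiber of a generic projection be, when complexity is measured by regularity?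

**Conjecture (Beheshti–Eisenbud).** Let $X\subseteq\mathbf P^r$ be a smooth projective variety of dimension $n$ and $\pi:X\to\mathbf P^{n+c}$ a generic linear projection. Then for every $y\in\pi(X)$ the fiber $X_y$, as a finite subscheme of $\mathbf P^r$, satisfies $\operatorname{reg}(X_y)\le\frac nc+1$.

The conjecture is stated in the "Lectures on the Syzygies and Geometry of Algebraic Varieties". We prove that it is true, and more.

**Theorem A.** There is a nonempty Zariski open set of $\Lambda$'s such that $\operatorname{reg}(X_y)\le\frac nc+1$ for all $y\in\pi(X)$.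

**Theorem B.** There is a nonempty Zariski open set of $\Lambda$'s such that for all $y\in\pi(X)$, with $Y=X_y$,
$$\operatorname{reg}(Y)\ \le\ \sum_{p\in Y}\ell_p\ \le\ \sum_{p\in Y}\dim_{\mathbf C}R_p/\overline{I_p}\ \le\ \frac nc+1 .$$

**Proposition C.** For all $n,c\ge1$ there is a smooth $X\subset\mathbf P^{n+c+1}$ of dimension $n$ such that for every point $\Lambda\notin X$ the projection from $\Lambda$ has a fiber of regularity exactly $\lfloor n/c\rfloor+1$.

So the bound $\lfloor n/c\rfloor+1$ of Theorem A cannot be improved for any $n,c\ge1$.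

If $s=0$, or if $n=0$ ($X$ is a point), every nonempty fiber is a reduced point, and $\operatorname{reg}(Y)$, $\sum\ell_p$ and $\lambda(Y)$ all equal $1$. **From now on $s\ge1$ and $n\ge1$**, so $r\ge3$ and (1) applies.

**Notation.** Let $U$ be the nonempty, open, irreducible set of $(s-1)$-planes $\Lambda$ with $\Lambda\cap X=\emptyset$. Let $\mathcal F_U=\{(\Lambda\subset L):\Lambda\in U,\ \dim L=s\}$, a $\mathbf P^{n+c}$-bundle over $U$: a point of it is a projection together with a point $y$ of its target. Let $\mathcal Y=\{(x,\Lambda,L):x\in X\cap L\}\to\mathcal F_U$ be the family of all fibers. It is closed in $X\times\mathcal F_U$, hence proper over $\mathcal F_U$. Its fibers $X\cap L$ are projective and also closed in the affine space $L\setminus\Lambda$, hence finite. So $\mathcal Y\to\mathcal F_U$ is finite. We write $\hat\Lambda\subset\hat L\subset\mathbf C^{r+1}$ for the linear subspaces of dimensions $s$ and $s+1$ defining $\Lambda\subset L$.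

## 3. The range $c>n$, and trisecant lines of a space curve

**The range $c>n$.** Here $\frac nc+1<2$, and the assertion is that all fibers are single reduced points. This is a dimension count. If $X_y$ is not a reduced point, it contains a subscheme of length $2$. That subscheme spans a line inside $L_y$, and the line meets $\Lambda$, a hyperplane in $L_y$. The line is either a secant line of $X$ through two distinct points or a tangent line. The secant lines sweep out a set of dimension at most $2n+1$, the tangent lines one of dimension at most $2n$. A generic $\Lambda$, of dimension $r-n-c-1$, misses these as soon as $(2n+1)+(r-n-c-1)<r$, that is, $n<c$.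

**Three distinct points on a line, $n=c=1$, $r=3$.** Let $X$ be a space curve and $\Lambda$ a point. We show that for general $\Lambda$ no line through $\Lambda$ meets $X$ in three distinct points. Suppose the variety of all $(p_1,p_2,p_3,\Lambda,L)$, with $p_i\in X\cap L$ distinct and $(\Lambda,L)\in\mathcal F_U$, dominates $U$. By generic smoothness, applied to a dominating component with its reduced structure, there is a smooth point of it at which every first-order motion of $\Lambda$ extends to a first-order motion of the whole configuration. Let $e$ span $\hat\Lambda$, let $\hat L=\mathbf Ce\oplus\mathbf C\hat y$, and let $p_i$ be represented by $u_ie+\hat y$, with $u_1,u_2,u_3$ distinct. Put $V=\mathbf C^4/\hat L$, of dimension $2$.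

Move everything to first order: $e+\varepsilon\dot e$, $\hat y+\varepsilon\dot y$, and $u_ie+\hat y+\varepsilon\psi_i$, with $\psi_i$ tangent to the affine cone over $X$ at $u_ie+\hat y$. The moved point stays on the moved line exactly when $\psi_i\equiv u_i\dot e+\dot y$ modulo $\hat L$. The tangent space of the cone has dimension $2$ and contains the vector $u_ie+\hat y\in\hat L$, so its image $D_i\subset V$ has dimension at most $1$. Thus for every $v_0\in V$ (the class of $\dot e$, which is arbitrary) there is $v_1\in V$ (the class of $\dot y$) with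
$$u_iv_0+v_1\in D_i\qquad(i=1,2,3).$$
Let $P$ be the image of the diagonal map $V\to\bigoplus_iV/D_i$. The relation says that multiplication by $(u_1,u_2,u_3)$ maps $P$ into $P$. As the $u_i$ are distinct, Lagrange interpolation shows that $P$ is stable under the three coordinate projections, so $P=\bigoplus_iV/D_i$ has dimension at least $3$. But $\dim P\le\dim V=2$, a contradiction.

For $M$ distinct points on a fiber and any $n,c$, the same argument has $\dim V=n+c$ and $\dim V/D_i\ge c$. It gives $cM\le n+c$, i.e. $M\le\frac nc+1$.

## 4. A fiber of length at least $16$ with $n/c+1=13$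

The hand computation suggests a strategy. By (1) the regularity of a nonempty fiber is at most its length (take $m$ equal to the length: the powers of the maximal ideals give $\ell_p\le\dim R_p/I_p$, and Section 5 gives $\operatorname{reg}\le\sum\ell_p$). So one would try to prove that the length is at most $\frac nc+1$, with the fiber $Y$ itself in place of three points. This is impossible, because the length bound is false.

**Example.** Let $n=72$, $c=6$, and let $X\cong\mathbf P^{72}\subset\mathbf P^{2700}$ be the quadratic Veronese embedding. Every projection from $\Lambda\in U$ has a fiber of length at least $16$, while $\frac nc+1=13$.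

*Check.* The projection is given by $79$ quadrics $F_0,\dots,F_{78}$ on $\mathbf P^{72}$ without common zero. Consider the map $\mathbf C^{73}\to\operatorname{Mat}_{79\times73}$, $x\mapsto(\partial F_i/\partial x_j(x))$, which sends $0$ to $0$. The matrices of rank at most $73-6$ form a closed set of codimension $6\cdot(6+6)=72$ containing $0$. Its preimage is nonempty and each component has dimension at least $73-72=1$. So there is $x\ne0$ with $\operatorname{rank}dF_x\le67$. By Euler, $dF_x(x)=2F(x)\ne0$, so at $p=[x]$ the differential $d\pi_p:\mathbf C^{73}/x\to\mathbf C^{79}/F(x)$ has rank $\operatorname{rank}dF_x-1\le66$. Its kernel has dimension $\kappa\ge6$.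

The ideal $I$ of the fiber at $p$ is generated by $78$ functions, the pullbacks of local coordinates at $\pi(p)$, and $(I+\mathfrak m^2)/\mathfrak m^2$ has dimension $72-\kappa$. After a linear change of these generators, $72-\kappa$ of them are independent modulo $\mathfrak m^2$ and the other $\kappa+6$ lie in $\mathfrak m^2$. Dividing by the first ones gives a regular local ring $R'$ of dimension $\kappa$ with maximal ideal $\mathfrak m'$. The other generators give $\kappa+6$ elements of $\mathfrak m'^2$, and modulo $\mathfrak m'^3$ the ideal they generate is spanned over $\mathbf C$ by these $\kappa+6$ elements. So the length of the fiber at $p$ is at least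
$$1+\kappa+\tfrac{\kappa(\kappa+1)}2-(\kappa+6)=\tfrac{\kappa(\kappa+1)}2-5\ge16.$$

Where does the argument of Section 3 stop? It used that the three points are the image of a *fixed* scheme $W$ (three reduced points) under a *moving* map to $X$. That is why the first-order motion was a collection of vectors $\psi_i$ tangent to $X$. Non-reduced fibers move in families whose abstract isomorphism type varies, so they are not images of one fixed $W$. Nor can one run through the types one at a time, since there are uncountably many. For instance, take $\mathbf C[x,y]/(f,\mathfrak m^5)$ with $f$ a product of four distinct linear forms. An isomorphism between two such rings induces a linear map on $\mathfrak m/\mathfrak m^2$ carrying one quartic to a multiple of the other. So the cross-ratio of the four lines, up to reordering, is an invariant.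

The way around: probe $Y$ by maps from schemes $W_\tau$. Their types $\tau$ are countably many and do not deform. Such probes see only $R_p/\overline{I_p}$, not $R_p/I_p$. So one must show that $R_p/\overline{I_p}$ is still large enough to control the regularity. The proof is the chain
$$\operatorname{reg}(Y)\ \le\ \sum_p\ell_p\ \le\ \sum_p\dim R_p/\overline{I_p}\ =\ \dim A_W\ \le\ \frac nc+1,$$
whose links are Sections 5, 6, 7 and 8. Only the last one needs $\Lambda$ to be generic.

## 5. The inequality $\operatorname{reg}(Y)\le\sum_p\ell_p$

**Lemma 5.1.** For $\Lambda\in U$ and $Y=X\cap L\neq\emptyset$ we have $\operatorname{reg}(Y)\le\sum_{p\in Y}\ell_p$.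

*Proof.* Let $m=\sum_p\ell_p$. By (1) we must show that forms of degree $m-1$ map onto $H^0(\mathcal O_Y(m-1))=\prod_p\mathcal O_{Y,p}(m-1)$. We show that the image contains each factor. Fix $p$. For each $p'\ne p$ in $Y$ take a linear form $l_{p'}$ vanishing at $p'$ but not at $p$. The form $G=\prod_{p'\ne p}l_{p'}^{\ell_{p'}}$ has degree $m-\ell_p$. It is zero in $\mathcal O_{Y,p'}$ for $p'\neq p$, because $\mathfrak m_{p'}^{\ell_{p'}}\subseteq I_{p'}$, and it is a unit at $p$.

Next, $\mathcal O_{Y,p}$ is a quotient of a polynomial ring in $r$ affine coordinates centered at $p$, and all monomials of degree $\ge\ell_p$ vanish in it. So polynomials of degree at most $\ell_p-1$, which are the dehomogenized forms of degree $\ell_p-1$, map onto it. Multiplying these forms by $G$ gives forms of degree $m-1$ whose images fill $\mathcal O_{Y,p}(m-1)$ and vanish in the other factors. $\square$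

## 6. The local inequality $\ell\le\dim R/\overline I$

Fix $R=\mathcal O_{X,p}$, regular of dimension $n$, with maximal ideal $\mathfrak m$, and an $\mathfrak m$-primary ideal $I\subseteq\mathfrak m$. Let $\ell=\min\{k:\mathfrak m^k\subseteq I\}$.

If $I=\overline I$ the inequality is clear: the chain $R\supset\mathfrak m+I\supset\mathfrak m^2+I\supset\dots\supset\mathfrak m^\ell+I=I$ is strictly decreasing by Nakayama, so $\dim R/I\ge\ell$. In general the first thing to try is to apply this to $\overline I$ and return to $I$ by the Briançon–Skoda theorem $\overline I^{\,n}\subseteq I$. With $k=\dim R/\overline I$ we get $\mathfrak m^k\subseteq\overline I$, hence $\mathfrak m^{nk}\subseteq I$, and so only $\ell\le n\dim R/\overline I$. The factor $n$ is lost because the only information kept about $\overline I$ is one power of $\mathfrak m$ inside it. That information cannot suffice: for $n=2$ and $I=(x^a,y^a)$ we have $\overline I=\mathfrak m^a$ but $\ell=2a-1$. The dimension $\dim R/\overline I=\frac{a(a+1)}2$ is nevertheless at least $2a-1$, since $(a-1)(a-2)\ge0$.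

The remedy is to use Skoda's theorem in its form on a resolution, which says more. If $\mathfrak m^{\ell-1}\not\subseteq I$, there is one divisor $E$ over $p$ that witnesses this, and the canonical divisor enters the numerical condition. We then count functions of small order along this $E$. The count involves the same number $A(v)$, and the factor $n$ is recovered because $R$ has $n$ independent directions.

**Lemma 6.1.** Let $v=\operatorname{ord}_E$ for a divisor $E$ over $p$. If $y_1,\dots,y_n$ is a regular system of parameters of $R$, then $\sum_iv(y_i)\le A(v)$.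

*Proof.* The point is to compare $dy_1\wedge\dots\wedge dy_n$ with a local volume form upstairs. Near a general point of $E$ choose coordinates $t,t_2,\dots,t_n$ with $E=\{t=0\}$, and write $y_i=t^{a_i}\eta_i$ with $a_i=v(y_i)$ and $\eta_i$ regular. Then $dy_i=t^{a_i}\bigl(d\eta_i+a_i\eta_i\,\frac{dt}t\bigr)$. As $\frac{dt}t$ can be used at most once in a wedge product,
$$dy_1\wedge\dots\wedge dy_n=t^{\sum a_i-1}g\;dt\wedge dt_2\wedge\dots\wedge dt_n$$
with $g$ regular. Since $dy_1\wedge\dots\wedge dy_n$ generates $\omega_X$ near $p$, its pullback vanishes along $E$ to order exactly $\operatorname{ord}_E(K_{X'/X_0})=A(v)-1$. So $A(v)-1\ge\sum a_i-1$. $\square$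

**Lemma 6.2.** With $v$ as above, let $w=v(\mathfrak m)$. For every $q\ge1$,
$$w\cdot\dim_{\mathbf C}R/\mathfrak a_q(v)\ \ge\ nq-A(v)+w .$$

*Example.* For the second divisor in Section 1, $v(x)=1$, $v(y)=2$, $A(v)=3$, $w=1$. With $q=2$ we have $\mathfrak a_2(v)=(x^2,y)$, of colength $2=4-3+1$: equality.

*Proof.* **Step 1: choose good parameters.** Choose $x_1\in\mathfrak m$ with $v(x_1)=w$. Since $v\ge2w>w$ on $\mathfrak m^2$, we have $x_1\notin\mathfrak m^2$, so $x_1$ is part of a regular system of parameters. Among all $(z_2,\dots,z_n)$ such that $x_1,z_2,\dots,z_n$ is a regular system of parameters, choose one with $\sum_{j\ge2}v(z_j)$ maximal. A maximum exists, because these sums are integers bounded by $A(v)-w$, by Lemma 6.1. Put $z_0=1$ and $J=\{0,2,\dots,n\}$, a set with $n$ elements.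

**Step 2: no cancellation.** We claim that a nontrivial finite $\mathbf C$-linear combination of the elements $x_1^bz_j$ ($b\ge0$, $j\in J$) has value equal to the minimum $\sigma$ of the values $bw+v(z_j)$ of the terms occurring.

Suppose not. The terms of value $>\sigma$ do not matter, so the part $\sum_{j\in S}c_jx_1^{b_j}z_j$ (all $c_j\ne0$) consisting of the terms of value $\sigma$ has value $>\sigma$. Each $j$ occurs at most once in it, because $\sigma$ and $j$ determine $b_j$. A single term has value exactly $\sigma$, so $|S|\ge2$. If $0\in S$, then for every $j\in S\setminus\{0\}$ we have $b_0w=b_jw+v(z_j)>b_jw$, so $b_0>b_j$. Hence $b=\min_Sb_j$ is attained at some $j_0\ge2$, and $b_0>b$ if $0\in S$. Put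
$$z'=c_{j_0}^{-1}\sum_{j\in S}c_jx_1^{b_j-b}z_j .$$
Then $v(z')>\sigma-bw=v(z_{j_0})>0$, so $z'\in\mathfrak m$. Moreover $z'-z_{j_0}$ lies in the ideal generated by $x_1$ and the $z_j$ with $j\ge2$, $j\ne j_0$: the term $j=0$, if present, is a multiple of $x_1^{b_0-b}$ with $b_0-b>0$. So replacing $z_{j_0}$ by $z'$ gives elements that generate the same ideal $\mathfrak m$, that is, a regular system of parameters containing $x_1$. Its value sum is larger, which contradicts Step 1.

**Step 3: count.** By Step 2 the elements $x_1^bz_j$ with $bw+v(z_j)<q$ are linearly independent modulo $\mathfrak a_q(v)$. For given $j$ there are $\bigl\lceil\max(0,q-v(z_j))/w\bigr\rceil$ such $b$. Hence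
$$\dim R/\mathfrak a_q(v)\ \ge\ \sum_{j\in J}\Bigl\lceil\tfrac{\max(0,\,q-v(z_j))}w\Bigr\rceil\ \ge\ \sum_{j\in J}\frac{q-v(z_j)}w=\frac{nq-\sum_{j\ge2}v(z_j)}w\ \ge\ \frac{nq-A(v)+w}w ,$$
where we used $v(z_0)=0$ and, at the end, Lemma 6.1. $\square$

**Lemma 6.3 (Skoda).** Let $X_0$ be an affine neighborhood of $p$ on which $I$ is cosupported at $p$, and $\mu:X'\to X_0$ a log resolution of $I\cdot\mathfrak m$. Write $I\mathcal O_{X'}=\mathcal O(-F)$ and $K=K_{X'/X_0}$. Then $\mu_*\mathcal O(K-nF)\subseteq I$ at $p$.

Here $I\mathcal O_{X'}$ and $\mathfrak m\mathcal O_{X'}$ are indeed invertible. If $\mathfrak a\mathfrak b=(h)$ with $h\ne0$ in a local domain, then $\mathfrak a\cdot h^{-1}\mathfrak b=(1)$, so $\mathfrak a$ is an invertible, hence principal, ideal.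

*Proof.* **Step 1: $n$ sections suffice to generate.** The line bundle $\mathcal O(-F)$ is generated by finitely many sections coming from generators of $I$, and $\dim\mu^{-1}(p)\le n-1$. A general linear combination of these sections cuts down the dimension of the common zero locus on $\mu^{-1}(p)$ by at least one each time. So $n$ general combinations $g_1,\dots,g_n\in I$ have no common zero on $\mu^{-1}(p)$ as sections of $\mathcal O(-F)$. Their common zero locus is closed, and $\mu$ is closed, so after shrinking $X_0$ they generate $\mathcal O(-F)$ everywhere.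

**Step 2: push forward a Koszul complex.** The Koszul complex of $(g_1,\dots,g_n)$, twisted by $\mathcal O(K-nF)$, is exact:
$$0\to C_n\to\dots\to C_1\to C_0\to0,\qquad C_i=\mathcal O(K-(n-i)F)^{\binom ni}.$$
For all $j>0$ and $k\ge0$ we have $R^j\mu_*\mathcal O(K-kF)=0$. For $k>0$ this is local vanishing (Lazarsfeld, *Positivity in Algebraic Geometry II*, Thm 9.4.1), and for $k=0$ it is the Grauert–Riemenschneider theorem. Let $Z_i$ be the kernel of $C_i\to C_{i-1}$, so that $0\to Z_{i+1}\to C_{i+1}\to Z_i\to0$ is exact for $i\ge0$, with $Z_0=C_0$ and $Z_n=0$. Since $R^i\mu_*C_{i+1}=0$ for $i\ge1$, $R^i\mu_*Z_i$ embeds in $R^{i+1}\mu_*Z_{i+1}$, and going up to $Z_n=0$ we get $R^1\mu_*Z_1=0$. Therefore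
$$(g_1,\dots,g_n):\ \mu_*\mathcal O(K-(n-1)F)^{n}\to\mu_*\mathcal O(K-nF)$$
is surjective. Finally $\mu_*\mathcal O(K-(n-1)F)\subseteq\mu_*\mathcal O(K)=\mathcal O_{X_0}$, since $K$ is effective and exceptional. So $\mu_*\mathcal O(K-nF)\subseteq(g_1,\dots,g_n)\subseteq I$. $\square$

**Proposition 6.4.** There is a divisor over $p$ with valuation $v$ such that $\dim R/\mathfrak a_{v(I)}(v)\ge\ell$. Hence $\ell\le\dim R/\overline I$.

*Proof.* **Step 1: find the divisor.** Take $\mu$ as in Lemma 6.3 and write $\mathfrak m\mathcal O_{X'}=\mathcal O(-M)$. We have $\mathfrak m^{\ell-1}\not\subseteq I$ (for $\ell=1$ because $I\ne R$), so $\mathfrak m^{\ell-1}\not\subseteq\mu_*\mathcal O(K-nF)$ at $p$. If $(\ell-1)M\ge nF-K$ held, then $\mathfrak m^{\ell-1}\mathcal O_{X'}=\mathcal O(-(\ell-1)M)\subseteq\mathcal O(K-nF)$, a contradiction. So the inequality fails along some prime divisor $E$: with $v=\operatorname{ord}_E$,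
$$(\ell-1)v(\mathfrak m)+\operatorname{ord}_EK<n\,v(I).$$
The left side is nonnegative, so $v(I)>0$ and $\mu(E)=\{p\}$.

**Step 2: apply the count.** Put $q=v(I)$ and $w=v(\mathfrak m)$. All numbers are integers and $A(v)=1+\operatorname{ord}_EK$, so the inequality reads $(\ell-1)w+A(v)\le nq$. With Lemma 6.2,
$$(\ell-1)w\ \le\ nq-A(v)\ \le\ w\dim R/\mathfrak a_q(v)-w,$$
so $\dim R/\mathfrak a_q(v)\ge\ell$.

**Step 3: compare with $\overline I$.** We have $\overline I\subseteq\mathfrak a_q(v)$. Indeed let $f^k+a_1f^{k-1}+\dots+a_k=0$ with $a_i\in I^i$, so $v(a_i)\ge iq$. If $v(f)<q$, then $v(a_if^{k-i})\ge iq+(k-i)v(f)>kv(f)=v(f^k)$ for all $i\geq 1$, which is impossible. So $\dim R/\overline I\ge\dim R/\mathfrak a_q(v)\ge\ell$. $\square$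

*Example.* For $I=(x^2,y^2)$ on the blow-up of the origin, $F=2E$, $M=K=E$, $n=2$. Then $\mu_*\mathcal O(K-2F)=\mu_*\mathcal O(-3E)=\mathfrak m^3\subseteq I$. As $\ell=3$, the inequality $(\ell-1)M=2E\ge nF-K=3E$ fails along $E$, and $\dim R/\mathfrak a_2=\dim R/\mathfrak m^2=3=\ell$.

## 7. Truncated arcs detect $R/\overline I$

**Lemma 7.1.** There are finitely many local homomorphisms $\varphi_i:R\to\mathbf C[t]/t^{q_i}$ ($q_i\ge1$) with $\varphi_i(I)=0$ and $\bigcap_i\ker\varphi_i=\overline I$.

*Proof.* **Step 1: reduce to one valuation.** Let $\mu$ be a log resolution of $I$ near $p$, with $I\mathcal O_{X'}=\mathcal O(-\sum_kb_kE_k)$, $b_k>0$. All $E_k$ lie over $p$. By (2), $\overline I=\bigcap_k\mathfrak a_{b_k}(v_k)$ with $v_k=\operatorname{ord}_{E_k}$, and $b_k=v_k(I)$. So it suffices to write $\mathfrak a_q(v)$, for $v=v_k$ and $q=b_k$, as a finite intersection of kernels of maps as in the lemma that kill $I$.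

**Step 2: arcs transverse to $E=E_k$.** For a smooth point $\xi$ of $E$ choose local coordinates $t,t_2,\dots,t_n$ on $X'$ at $\xi$ with $E=\{t=0\}$, and let $\varphi_\xi$ be the composition
$$R\to\mathcal O_{X',\xi}\to\mathbf C[[t]]\to\mathbf C[t]/t^q,\qquad t_j\mapsto0 .$$
It is local, because elements of $\mathfrak m$ vanish along $E$. Each $h\in R$ is $t^{v(h)}$ times a regular function at $\xi$, so $\varphi_\xi$ kills $\mathfrak a_q(v)\supseteq I$. If $v(f)<q$, write $f=t^{v(f)}g$. For general $\xi\in E$ (off the other components of the divisor of $f$) we have $g(\xi)\ne0$, so $\varphi_\xi(f)=t^{v(f)}\cdot(\text{unit})\ne0$. Hence $\bigcap_\xi\ker\varphi_\xi=\mathfrak a_q(v)$. Since $\dim R/\mathfrak a_q(v)<\infty$, finitely many $\xi$ suffice. $\square$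

**Consequence 7.2.** Let $\Lambda\in U$ and $Y=X\cap L\ne\emptyset$. There are $\tau$ and a morphism $\varphi:W_\tau\to Y\subset L\setminus\Lambda$ with $\dim A_{W_\tau}=\lambda(Y)$.

*Proof.* Collect the maps of Lemma 7.1 over all $p\in Y$. They kill the ideals $I_p$, so they define $\varphi:W\to Y$. Since $Y$ is closed in the affine scheme $L\setminus\Lambda$, the map $\mathcal O(L\setminus\Lambda)\to\mathcal O_Y$ is onto. So $A_W$ is the image of $\mathcal O_Y=\prod_pR_p/I_p$ in $\mathcal O_W$. The kernel is $\prod_p\overline{I_p}/I_p$, so $A_W\cong\prod_pR_p/\overline{I_p}$. $\square$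

## 8. Moving arcs with the projection: $c\dim A_W\le n+c$

For each type $\tau$ let
$$H_\tau=\Bigl\{(\varphi,\Lambda,L)\in\operatorname{Mor}(W_\tau,X)\times\mathcal F_U:\ \varphi\text{ factors through }L,\ \dim A_{W_\tau}>\tfrac nc+1\Bigr\}.$$
Note that $\varphi$ then maps to $X\cap L\subset L\setminus\Lambda$, so $A_{W_\tau}$ is defined.

**Lemma 8.1.** $H_\tau$ is a scheme of finite type: it is open in a closed subscheme of $\operatorname{Mor}(W_\tau,X)\times\mathcal F_U$.

*Proof.* The spaces $H^0(W_\tau,\varphi^*\mathcal O(k))$ form a vector bundle over $\operatorname{Mor}(W_\tau,X)$, because $W_\tau$ is finite. That $\varphi$ factors through $L$ means that the map from linear forms vanishing on $L$ to $H^0(W_\tau,\varphi^*\mathcal O(1))$ is zero. This is the vanishing of a map of vector bundles on $\operatorname{Mor}(W_\tau,X)\times\mathcal F_U$, so it defines a closed subscheme.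

On it, let $u_1,\dots,u_s\in\mathcal O_{W_\tau}$ be the pullbacks of affine coordinates on $L\setminus\Lambda$, and let $A_{\le j}$ be the image of the polynomials of degree $\le j$ in the $u_i$. If $A_{\le j}=A_{\le j+1}$, then
$$A_{\le j+2}=A_{\le j+1}+\sum_iu_iA_{\le j+1}=A_{\le j+1}+\sum_iu_iA_{\le j}=A_{\le j+1}.$$
So with $N=\dim\mathcal O_{W_\tau}$ we have $A_{W_\tau}=A_{\le N}$. Forms of degree $N$ on $\mathbf P^r$ restrict onto forms of degree $N$ on $L$. Hence $\dim A_{W_\tau}$ is the rank of $H^0(\mathbf P^r,\mathcal O(N))\to H^0(W_\tau,\varphi^*\mathcal O(N))$, again a map of vector bundles, and the condition that this rank exceeds $\frac nc+1$ is open. $\square$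

**Proposition 8.2.** For every $\tau$ the image of $H_\tau\to U$ is not dense.

*Proof.* Suppose it is dense. Then an irreducible component $H'$ of $(H_\tau)_{\mathrm{red}}$ dominates $U$. By generic smoothness there is a smooth point $(\varphi,\Lambda,L)$ of $H'$ at which $TH'\to T_\Lambda U=\operatorname{Hom}(\hat\Lambda,\mathbf C^{r+1}/\hat\Lambda)$ is surjective. Fix it. Write $W=W_\tau$ and $V=\mathbf C^{r+1}/\hat L$, so $\dim V=n+c$.

**Step 1: write $\varphi$ in vectors.** Let $\hat X\subset\mathbf C^{r+1}\setminus0$ be the punctured cone over $X$. It is smooth of dimension $n+1$ and a $\mathbf G_m$-torsor over $X$. Line bundles on $W$ are trivial, so $\varphi$ lifts to $\tilde\varphi:W\to\hat X$, and $\tilde\varphi\in\mathcal O_W\otimes\hat L$ because $\varphi$ factors through $L$. Let $e_1,\dots,e_s$ be a basis of $\hat\Lambda$ and $\hat L=\hat\Lambda\oplus\mathbf C\hat y$. The points of $\varphi(W)$ lie in $X\cap L$, which is disjoint from $\Lambda$. So the $\hat y$-coordinate of $\tilde\varphi$ is nonzero at every point of $W$, i.e. a unit. Multiplying by its inverse we fix the lift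
$$\tilde\varphi=\sum_ju_j\otimes e_j+1\otimes\hat y .$$
The $u_j$ are the pullbacks of affine coordinates on $L\setminus\Lambda$, so $A_W=\mathbf C[u_1,\dots,u_s]\subseteq\mathcal O_W$.

**Step 2: the module $D$ of motions inside $X$, taken modulo $L$, has $n$ generators.** Let $\mathbb T=\tilde\varphi^*T_{\hat X}\subset\mathcal O_W\otimes\mathbf C^{r+1}$, a subbundle, free of rank $n+1$. It contains the pullback of the Euler field $x\mapsto x$, which is $\tilde\varphi$ itself. This is nonzero at each point of $W$, hence part of a basis of $\mathbb T$. Let $D$ be the image of $\mathbb T$ in $\mathcal O_W\otimes V$. Since $\tilde\varphi\in\mathcal O_W\otimes\hat L$ maps to $0$, $D$ is generated by $n$ elements over $\mathcal O_W$.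

**Step 3: the equation satisfied by a tangent vector.** A tangent vector to $H'$ is a tangent vector to $H_\tau$. It consists of a morphism $\varphi_\varepsilon:W\times\operatorname{Spec}\mathbf C[\varepsilon]\to X$ extending $\varphi$ and of first-order deformations $\hat\Lambda_\varepsilon\subset\hat L_\varepsilon$ of $\hat\Lambda\subset\hat L$ in $\mathbf C[\varepsilon]\otimes\mathbf C^{r+1}$, such that $\varphi_\varepsilon$ factors through $L_\varepsilon$. Line bundles on $W\times\operatorname{Spec}\mathbf C[\varepsilon]$ are trivial and units on $W$ lift, so $\varphi_\varepsilon$ lifts to $\hat X$ in the form $\tilde\varphi+\varepsilon\tilde\psi$. The first-order extensions of $\tilde\varphi$ as a morphism to the smooth variety $\hat X\subset\mathbf C^{r+1}$ are exactly those with $\tilde\psi\in\mathbb T$. Indeed for an equation $G$ of the cone, $G(\tilde\varphi+\varepsilon\tilde\psi)=\varepsilon\,dG_{\tilde\varphi}(\tilde\psi)$. The kernel of the Jacobian matrix, which has constant rank on $\hat X$, is $T_{\hat X}$, also after pullback to $W$.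

Let $\dot L\in\operatorname{Hom}(\hat L,V)$ be the class of $\hat L_\varepsilon$. If $B:\hat L\to\mathbf C^{r+1}$ lifts $\dot L$, then $\hat L_\varepsilon=\{x+\varepsilon(Bx+x'):x,x'\in\hat L\}$. The morphism $\varphi_\varepsilon$ factors through $L_\varepsilon$ iff $\tilde\varphi+\varepsilon\tilde\psi\in\mathcal O_W\otimes\hat L_\varepsilon$, i.e. iff $\tilde\psi\equiv(\mathrm{id}\otimes B)(\tilde\varphi)$ modulo $\mathcal O_W\otimes\hat L$. Passing to $\mathcal O_W\otimes V$ we obtain
$$(\mathrm{id}\otimes\dot L)(\tilde\varphi)\in D. \tag{3}$$

**Step 4: genericity makes $\dot L|_{\hat\Lambda}$ arbitrary.** In the same way write $\hat\Lambda_\varepsilon=\{x+\varepsilon(Cx+x'):x,x'\in\hat\Lambda\}$, where $C:\hat\Lambda\to\mathbf C^{r+1}$ lifts the class $\dot\Lambda\in\operatorname{Hom}(\hat\Lambda,\mathbf C^{r+1}/\hat\Lambda)$. Then $\hat\Lambda_\varepsilon\subset\hat L_\varepsilon$ means $Cx\equiv Bx$ modulo $\hat L$ for $x\in\hat\Lambda$. So $\dot L|_{\hat\Lambda}$ is the reduction of $\dot\Lambda$ modulo $\hat L$. Since $TH'\to\operatorname{Hom}(\hat\Lambda,\mathbf C^{r+1}/\hat\Lambda)\to\operatorname{Hom}(\hat\Lambda,V)$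 is surjective,
$$\text{every element of }\operatorname{Hom}(\hat\Lambda,V)\text{ is }\dot L|_{\hat\Lambda}\text{ for some tangent vector to }H'. \tag{4}$$

**Step 5: a small space stable under $A_W$.** Put $Q=(\mathcal O_W\otimes V)/D$ and let $P\subseteq Q$ be the image of $1\otimes V$. Given $j$ and $v_0\in V$, by (4) there is a tangent vector with $\dot L(e_j)=v_0$ and $\dot L(e_i)=0$ for $i\ne j$. For it (3) reads
$$u_j\otimes v_0+1\otimes\dot L(\hat y)\in D .$$
So $u_j$ times the class of $1\otimes v_0$ is the class of $-1\otimes\dot L(\hat y)$, which lies in $P$. Thus $u_jP\subseteq P$ for all $j$, hence $P$ is $A_W$-stable and equals the image of $A_W\otimes V$ in $Q$. In particular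
$$\dim\operatorname{im}(A_W\otimes V\to Q)=\dim P\le\dim V=n+c. \tag{5}$$

**Step 6: the same image is large.** Let $\mathcal O_i=\mathbf C[t]/t^{q_i}$ and let $D_i\subseteq\mathcal O_i\otimes V$ be the $i$-th factor of $D$, generated by $n$ elements. Lift the $(n+c)\times n$ matrix of generators to $\mathbf C[[t]]$ and bring it to Smith normal form. This gives an $\mathcal O_i$-basis of $\mathcal O_i\otimes V$ such that $D_i$ lies in the span of the first $n$ basis vectors. Projecting to the last $c$ coordinates we get a surjection $\omega_i:\mathcal O_i\otimes V\to\mathcal O_i^c$ with $\omega_i(D_i)=0$. Let $K_i\subset V$ be the kernel of $\omega_i$ modulo $t$, of dimension $n$. Choose one $c$-dimensional subspace $V_c\subset V$ with $V_c\cap K_i=0$ for the finitely many $i$. Then $\omega_i$ restricts to a map $\mathcal O_i\otimes V_c\to\mathcal O_i^c$ that is an isomorphism modulo $t$. Its determinant is a unit, so it is an isomorphism. An element of $(\mathcal O_W\otimes V_c)\cap D$ is killed by all $\omega_i$, hence is $0$. So $A_W\otimes V_c\subseteq\mathcal O_W\otimes V_c$ injects into $Q$, and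 its image lies in that of $A_W\otimes V$. With (5),
$$c\dim A_W\le n+c,$$
which contradicts $\dim A_W>\frac nc+1$ on $H'$. $\square$

**Remark.** Suppose $W$ is any fixed finite scheme and $\varphi$ is a closed embedding onto a fiber, so that $A_W=\mathcal O_W$. Then Step 6 can be replaced by a dimension count: $D$ has $n$ generators, so $\dim D\le n\dim\mathcal O_W$ and $\dim Q\ge c\dim\mathcal O_W$, while $P=Q$. For fibers of one fixed isomorphism type this would bound the length by $\frac nc+1$, and Section 4 shows that one cannot reduce to countably many types. For arcs, $A_W$ is in general smaller than $\mathcal O_W$, as in the example of Section 1, and the count of $\dim Q$ says nothing about $P$. Step 6 uses instead that each $\mathcal O_i$ is a quotient of $\mathbf C[[t]]$, so that one $V_c$ works for all of $\mathcal O_W$.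

## 9. Closedness of the bad set and proof of Theorem A

**Step 1: the set of bad $\Lambda$ is closed.** Let $m=\lfloor n/c\rfloor+1$. For $(\Lambda,L)\in\mathcal F_U$ with $Y=X\cap L\ne\emptyset$, $\operatorname{reg}(Y)>\frac nc+1$ iff $\operatorname{reg}(Y)>m$. By (1) this holds iff forms of degree $m-1$ do not surject onto $H^0(\mathcal O_Y(m-1))$. Let $g:\mathcal Y\to\mathcal F_U$ be the finite morphism of Section 2. For finite $g$, $g_*$ commutes with base change, and so do cokernels. So the condition says that $(\Lambda,L)$ lies in the support of the cokernel of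
$$H^0(\mathbf P^r,\mathcal O(m-1))\otimes\mathcal O_{\mathcal F_U}\to g_*\bigl(\mathcal O_{\mathcal Y}(m-1)\bigr).$$
This is a closed set, and it contains no $(\Lambda,L)$ with empty fiber. Since $\mathcal F_U\to U$ is proper, the set $\mathrm{Bad}\subseteq U$ of $\Lambda$ having a fiber with regularity $>\frac nc+1$ is closed.

**Step 2: $\mathrm{Bad}\ne U$.** Suppose $\mathrm{Bad}=U$. For each $\Lambda\in U$ take such a fiber $Y=X\cap L$. By Consequence 7.2, Proposition 6.4 and Lemma 5.1 there are $\tau$ and $\varphi:W_\tau\to Y$ with
$$\dim A_{W_\tau}=\lambda(Y)=\sum_p\dim R_p/\overline{I_p}\ \ge\ \sum_p\ell_p\ \ge\ \operatorname{reg}(Y)>\tfrac nc+1 .$$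
So $\Lambda\in\operatorname{im}(H_\tau\to U)$. Hence $U=\bigcup_\tau\operatorname{im}(H_\tau)$ is a countable union of constructible sets, none of which is dense, by Proposition 8.2. Then $U$ would be a countable union of proper closed subsets, which is impossible for an irreducible complex variety.

Hence $\mathrm{Bad}$ is a proper closed subset, and for $\Lambda\in U\setminus\mathrm{Bad}$ every $y\in\pi(X)$ satisfies $\operatorname{reg}(X_y)\le\frac nc+1$. This proves Theorem A, and the conjecture is true. $\blacksquare$

## 10. Integral closures in families and proof of Theorem B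

The first two inequalities of Theorem B hold for every $\Lambda\in U$, by Lemma 5.1 and Proposition 6.4. For the last one we would like to repeat Section 9 with $\lambda$ in place of $\operatorname{reg}$. Step 2 goes through if the bad set is constructible. That is what the next lemma supplies, in place of the closedness used before.

**Lemma 10.1.** $(\Lambda,L)\mapsto\lambda(X\cap L)$ is a constructible function on $\mathcal F_U$.

*Proof.* By noetherian induction it suffices, for each irreducible reduced locally closed $S\subseteq\mathcal F_U$, to find a nonempty open subset of $S$ on which $\lambda$ is constant. We shrink $S$ repeatedly. For $b\in S$, the subscript $b$ denotes the fiber over $b$.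

**Step 1: flatness of the fibers.** Shrink $S$ so that $S$ is smooth and $\mathcal Y_S\to S$ is flat. If $\mathcal Y_S=\emptyset$, we are done. Let $\mathcal I$ be the ideal of $\mathcal Y_S$ in $X\times S$. It is nonzero, as $\mathcal Y_S$ is finite over $S$ and $n\ge1$. By flatness $\mathcal I$ restricts on $X\times\{b\}$ to the ideal $\mathcal I_b$ of $\mathcal Y_b$.

**Step 2: one resolution that resolves all $\mathcal I_b$.** Let $\mu:B\to X\times S$ be a log resolution of $\mathcal I$ that is an isomorphism off $\mathcal Y_S$. Write $\mathcal I\mathcal O_B=\mathcal O_B(-F)$, so $F=\mu^{-1}(\mathcal Y_S)$ as schemes. Shrink $S$ so that $B\to S$ is smooth (generic smoothness) and $F\to S$ is flat. Let $b\in S$. By flatness of $F$, the sequence $0\to\mathcal O_B(-F)\to\mathcal O_B\to\mathcal O_F\to0$ stays exact on $B_b$, so a local equation of $F$ restricts to a nonzerodivisor on $B_b$. Thus $F_b=\mu_b^{-1}(\mathcal Y_b)$ is an effective Cartier divisor in the smooth $B_b$, and $\mathcal I_b\mathcal O_{B_b}=\mathcal O_{B_b}(-F_b)$. Moreover $B_b\setminus F_b$ is dense in $B_b$ and maps isomorphically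 to the irreducible $X\setminus\mathcal Y_b$. So $B_b$ is smooth and irreducible, and $\mu_b:B_b\to X$ is proper birational.

**Step 3: $\lambda$ as a rank.** We have $\mu_{b*}\mathcal O_{B_b}=\mathcal O_X$, and $\overline{\mathcal I_b}=\mu_{b*}\mathcal O_{B_b}(-F_b)$ by (2). This is the kernel of $\mathcal O_X\to\mu_{b*}\mathcal O_{F_b}$. So $\mathcal O_X/\overline{\mathcal I_b}$ is a quotient of $\mathcal O_{\mathcal Y_b}$ and a subsheaf of $\mu_{b*}\mathcal O_{F_b}$. It has finite support, so taking global sections gives
$$\lambda(\mathcal Y_b)=\operatorname{rank}\bigl(H^0(\mathcal O_{\mathcal Y_b})\to H^0(\mathcal O_{F_b})\bigr).$$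

**Step 4: the rank is generically constant.** Let $g:\mathcal Y_S\to S$ and $f:F\to S$ be the projections. Here $g$ is finite flat and $f$ is proper flat. By semicontinuity we may shrink $S$ so that $h^0(\mathcal O_{F_b})$ is constant. Then $f_*\mathcal O_F$ is locally free and commutes with base change. So the maps of Step 3 are the fibers of the homomorphism of vector bundles $g_*\mathcal O_{\mathcal Y_S}\to f_*\mathcal O_F$, whose rank is constant on a nonempty open subset of $S$. $\square$

**Proof of Theorem B.** By Lemma 10.1 and Chevalley's theorem, the set $\mathrm{Bad}'=\{\Lambda\in U:\exists L\ \ \lambda(X\cap L)>\frac nc+1\}$ is constructible. If it were dense, it would contain a nonempty open $U_0\subseteq U$. By Consequence 7.2, $U_0\subseteq\bigcup_\tau\operatorname{im}(H_\tau)$, a countable union of constructible sets, none dense by Proposition 8.2. This is impossible. So $\mathrm{Bad}'$ is not dense, and Theorem B holds on $U\setminus\overline{\mathrm{Bad}'}$. $\blacksquare$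

## 11. Complete intersections with a fiber of regularity $\lfloor n/c\rfloor+1$

**Proof of Proposition C.** Let $d=\lfloor n/c\rfloor+1$ and let $X=\{f_0=\dots=f_c=0\}\subset\mathbf P^{n+c+1}$ be a smooth complete intersection of $c+1$ hypersurfaces of degree $d$, which exists by Bertini. It has dimension $n$. It is connected since $n\ge1$, hence irreducible. Let $\Lambda=\{q\}$ with $q\notin X$. We look for a line $L$ through $q$ on which all equations but one become superfluous.

**Step 1: make all equations but one vanish at $q$.** Reorder so that $f_0(q)\ne0$, and put $g_i=f_i-\frac{f_i(q)}{f_0(q)}f_0$ for $1\le i\le c$. Then $g_i(q)=0$, and $f_0,g_1,\dots,g_c$ generate the same ideal as $f_0,\dots,f_c$.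

**Step 2: find the line.** Choose coordinates with $q=[1:0:\dots:0]$ and write
$$g_i=\sum_{j=1}^dx_0^{d-j}g_{ij}(x_1,\dots,x_{n+c+1}),$$
with $g_{ij}$ homogeneous of degree $j$. There is no term with $j=0$, as $g_i(q)=0$. Lines through $q$ are parametrized by $\mathbf P^{n+c}$, and $g_i|_L\equiv0$ for all $i$ iff all $g_{ij}$ vanish at the corresponding point. These are $cd=c\lfloor n/c\rfloor+c\le n+c$ hypersurface conditions in $\mathbf P^{n+c}$, so they have a common solution $L$.

**Step 3: read off the regularity.** For this $L$ we have $X\cap L=\{f_0|_L=0\}$, and $f_0|_L\ne0$ because $f_0(q)\ne0$. So $X\cap L$ is a fiber of $\pi$ of length $d$ lying on a line. By the last example for regularity in Section 1, its regularity is exactly $d=\lfloor n/c\rfloor+1$. $\blacksquare$
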